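# Very movable subvarieties and the interior of the effective cone

## 1. Divisors that move in one linear system

We work over $\mathbb C$, and varieties are irreducible. "General" (or "generic") means: in a nonempty Zariski open set. "Very general" means: outside a countable union of proper closed subsets. Throughout, $Y$ is a smooth projective variety, $Z\subset Y$ is a smooth subvariety, and
$$n=\dim Y,\qquad d=\dim Z,\qquad k=\operatorname{codim} Z,\qquad n=d+k .$$

**Definition (big).** Let $A^{2k}(Y)\subset H^{2k}(Y,\mathbb R)$ be the real vector space spanned by classes of algebraic cycles of codimension $k$. The convex cone $\mathrm{Eff}^{2k}(Y)\subset A^{2k}(Y)$ is generated by the classes of effective cycles. A class in $A^{2k}(Y)$ is big if it lies in the interior of $\mathrm{Eff}^{2k}(Y)$.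

**Definition (very movable).** The smooth subvariety $Z\subset Y$ of codimension $k$ is very movable if for a generic point $y\in Y$ and a generic subspace $W\subset T_{Y,y}$ of codimension $k$ there is a deformation $Z'$ of $Z$ in $Y$ that passes through $y$ with $T_{Z',y}=W$.

When we prove positive results, "deformation" has the broad meaning: member of an irreducible component of the Hilbert scheme of $Y$ containing $[Z]$. The counterexamples will use only members of a smooth family over an irreducible base. Such members all lie in one component containing $[Z]$.

**Conjecture.** The class of a very movable subvariety is big.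

The conjecture is taken from http://www.seminariomatematico.polito.it/rendiconti/69-2/149.pdf; the task is to prove or disprove it.

**Example 1.1.** On $Y=\mathbb P^1\times\mathbb P^1$ let $F_1,F_2$ be the classes of the fibres of the two projections. A curve of class $aF_1+bF_2$ meets the moving fibres nonnegatively, so $a,b\ge0$, and $\mathrm{Eff}^2(Y)$ is the quadrant $a,b\ge 0$. A fibre has class on the boundary of the quadrant. It can be moved through any point, but its tangent direction there is forced, so it is not very movable. The graph of an automorphism of $\mathbb P^1$ has class $F_1+F_2$, which is interior. It is very movable, because an automorphism of $\mathbb P^1$ can be chosen with prescribed value and prescribed nonzero derivative at a given point.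

If $d=0$ or $k=0$, the space $A^{2k}(Y)$ is a line, $\mathrm{Eff}^{2k}(Y)$ is a half-line, and $[Z]$ is a positive element. The conjecture then holds. The first nontrivial case that is easy is that of divisors when $H^1(Y,\mathcal O_Y)=0$. Two lemmas prepare it, and both will be used again. The first says that singular or degenerate deformations may be ignored. We write $\mathrm{Gr}(d,T_Y)$ for the (irreducible) bundle of $d$-dimensional subspaces of tangent spaces.

**Lemma 1.2.** Let $Z$ be very movable. There are an irreducible component $\mathcal H$ (with reduced structure) of the Hilbert scheme, containing $[Z]$, and a dense open $\mathcal H^\circ\subset\mathcal H$ with the following properties. The members $Z_b$, $b\in\mathcal H^\circ$, are smooth and irreducible of dimension $d$ and of class $[Z]$. The universal family $\mathcal Z^\circ\to\mathcal H^\circ$ is irreducible. The map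
$$\theta:\mathcal Z^\circ\to \mathrm{Gr}(d,T_Y),\qquad (b,z)\mapsto (z,T_zZ_b)$$
is dominant.

*Proof.* The Hilbert scheme with a fixed Hilbert polynomial is projective, so only finitely many components $\mathcal H$ contain $[Z]$. Fix one, with universal family $\mathcal Z\to\mathcal H$, which is flat and proper. The locus in $\mathcal Z$ where $\mathcal Z\to\mathcal H$ is not smooth is closed, and so is its image. Let $\mathcal H^\circ$ be the complement of the image; it contains $[Z]$ and is dense. Over $\mathcal H^\circ$ the family is smooth and proper, so the number of connected components of the fibres is constant, equal to $1$, and the class is constant. So the fibres are smooth and irreducible.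

A flat morphism of finite type is open. An open map with irreducible fibres onto an irreducible base has irreducible source, so $\mathcal Z^\circ$ is irreducible. Every nonempty open subset of $\mathcal Z$ has open image in $\mathcal H$, so it meets $\mathcal Z^\circ$; hence $\mathcal Z^\circ$ is dense in $\mathcal Z$, and $\mathcal Z$ is irreducible. By flatness, $\dim_z Z_b=\dim\mathcal Z-\dim\mathcal H=d$ for every $b\in\mathcal H$ and $z\in Z_b$.

Now let $Z_b$, $b\in\mathcal H$, have a $d$-dimensional tangent space at $z$. Since its local dimension is also $d$, it is smooth at $z$, so $(b,z)$ lies in the open set $\mathcal Z^{sm}$ where $\mathcal Z\to\mathcal H$ is smooth. Thus the set of pairs $(y,W)$ realized by deformations is contained in the finite union, over all $\mathcal H$, of the images of $\mathcal Z^{sm}$ under $(b,z)\mapsto(z,T_zZ_b)$. Very movability says that this union is dense in the irreducible variety $\mathrm{Gr}(d,T_Y)$, so one of these images is dense. For that $\mathcal H$, the open set $\mathcal Z^\circ$ is dense in $\mathcal Z^{sm}$, so $\theta(\mathcal Z^\circ)$ is dense. $\square$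

**Lemma 1.3.** Let $\mathcal L$ be a line bundle on $Y$ and $y_0\in Y$. Suppose that some section of $\mathcal L$ does not vanish at $y_0$, and that the differentials at $y_0$ of the sections vanishing at $y_0$ span $T^*_{Y,y_0}\otimes\mathcal L_{y_0}$. Then $c_1(\mathcal L)$ lies in the interior of $\mathrm{Eff}^2(Y)$.

*Proof.* Choose $s_0$ with $s_0(y_0)\neq0$ and $s_1,\dots,s_n$ vanishing at $y_0$ with independent differentials. The functions $s_i/s_0$ are local coordinates at $y_0$, so they are algebraically independent. Hence the monomials of degree $l$ in $s_0,\dots,s_n$ are linearly independent sections of $\mathcal L^l$, and $h^0(\mathcal L^l)\ge\binom{l+n}{n}$ grows like $l^n$.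

Now recall Kodaira's lemma. Let $A$ be an effective ample divisor. In the exact sequence
$$0\to H^0(Y,\mathcal L^l(-A))\to H^0(Y,\mathcal L^l)\to H^0(A,\mathcal L^l|_A)$$
the last term is $O(l^{n-1})$. So for large $l$ there is an effective $E$ with $\mathcal L^l\cong\mathcal O(A+E)$, that is, $l\,c_1(\mathcal L)=[A]+[E]$.

Ample classes are interior: if divisors $E_1,\dots,E_q$ span $A^2(Y)$, then $A\pm\varepsilon E_i$ is ample for small rational $\varepsilon>0$. So these classes are effective up to a positive multiple, and their convex hull is a neighborhood of $[A]$. Adding the element $[E]$ of the cone to an interior element gives an interior element. $\square$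

**Proposition 1.4.** Let $k=1$, $n\ge2$ and $H^1(Y,\mathcal O_Y)=0$. If $Z$ is very movable, then $[Z]$ is big.

*Proof.* Take $\mathcal H^\circ$ as in Lemma 1.2. Since $\operatorname{Pic}^0(Y)=0$, the Picard scheme is discrete, and $b\mapsto\mathcal O(Z_b)$ is constant on the connected $\mathcal H^\circ$. So all $Z_b$ belong to one linear system $|\mathcal L|$, with $c_1(\mathcal L)=[Z]$. Let $y$ be a generic point. It avoids some $Z_{b_0}$, so a section of $\mathcal L$ does not vanish at $y$. For generic $W\subset T_{Y,y}$ there is $b\in\mathcal H^\circ$ with $y\in Z_b$, $T_yZ_b=W$. If $s_b$ is a section with divisor $Z_b$, then $ds_b(y)$ is nonzero with kernel $W$. As $W$ varies, these differentials are not contained in a proper subspace of $T^*_{Y,y}\otimes\mathcal L_y$. Lemma 1.3 applies. $\square$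

What changes in general? For divisors, only this: $\mathcal O(Z_b)$ may vary with $b$, and then no single linear system contains the deformations. For $k\ge2$ the change is more serious, because there is no line bundle of which the $Z_b$ are sections. The next section says how far the conjecture survives.

## 2. Which pairs $(\dim Z,\operatorname{codim} Z)$ are covered

**Theorem 2.1 (counterexamples).** For all $d\ge 2$, $k\ge 3$ there are a smooth projective $Y$ of dimension $d+k$ and a smooth irreducible $Z\subset Y$ of codimension $k$ which is very movable, and a class $\lambda\in H^{2d}(Y,\mathbb R)$ such that $\lambda\cdot T\ge 0$ for all effective $d$-cycles $T$, $\lambda\ne0$ on $A^{2k}(Y)$, and $\lambda\cdot Z=0$. Hence $[Z]$ is not big. The required deformations of $Z$ are members of a smooth family over a connected base.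

**Theorem 2.2 (no finite-order movability suffices).** For all $m,r\ge1$ there are a smooth projective $Y$ and a smooth surface $Z\subset Y$, not big, such that for $m$ general points of $Y$ and general $r$-jets of surface germs at these points, some deformation of $Z$ has these $r$-jets.

**Theorem 2.3 (positive range).** The conjecture holds if $d\le1$ or $k\le 1$. (Here "deformation" means: member of an irreducible component of the Hilbert scheme containing $[Z]$.)

So the conjecture is false. It holds for $\dim Y\le3$ and fails in every dimension $\ge5$. The case $k=2$, $d\ge2$ is not settled here.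

Bigness is tested with linear functionals, by the following elementary fact. It serves on both sides: to prove bigness for curves, and to disprove it in Theorem 2.1.

**Lemma 2.4 (separation).** The class $[Z]$ is not big if and only if there is a nonzero linear functional $\lambda$ on $A^{2k}(Y)$ with $\lambda\ge0$ on $\mathrm{Eff}^{2k}(Y)$ and $\lambda([Z])=0$.

*Proof.* A nonzero functional that is nonnegative on a convex cone is strictly positive on its interior, for otherwise it would take negative values near an interior zero. This gives "if". Conversely, if $[Z]$ is not in the interior of the convex set $\mathrm{Eff}^{2k}(Y)$, there is a nonzero $\lambda$ with $\lambda(c)\ge\lambda([Z])$ for all $c$ in the cone. Replacing $c$ by $tc$ with $t\to\infty$ shows $\lambda(c)\ge0$, and $c=0$ shows $\lambda([Z])\le0$. As $[Z]$ is in the cone, $\lambda([Z])=0$. $\square$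

## 3. Divisors whose line bundle varies in $\operatorname{Pic}(Y)$

Here we prove Theorem 2.3 for $k=1$. The cases $d=0$ and $k=0$ are done, and for $n=1$ there are no others, so let $n\ge2$. A single $Z_b$ may not move enough inside its own linear system. The remedy is to add several $Z_b$'s and let the others compensate for the change of line bundle.

Take $\mathcal H^\circ$ from Lemma 1.2 and let $B\subset\mathcal H^\circ$ be a nonempty smooth open subset, with universal divisor $\mathcal Z_B\to B$. Then $\mathcal Z_B$ is smooth and irreducible, and $\theta:\mathcal Z_B\to\mathrm{Gr}(n-1,T_Y)$ is still dominant. Comparing dimensions, $\dim B\ge n>0$. Let $u:B\to\operatorname{Pic}(Y)$, $u(b)=\mathcal O(Z_b)$, and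
$$\Sigma_m:B^m\to\operatorname{Pic}(Y),\qquad \Sigma_m(b_1,\dots,b_m)=\textstyle\sum_i u(b_i).$$

**Step 1. Choose the number of summands.** The aim is that $m-1$ summands already reach as many line bundles as $m$ do. The numbers $\dim\overline{\Sigma_m(B^m)}$ do not decrease with $m$, because $\Sigma_m(B^m)$ contains a translate of $\Sigma_{m-1}(B^{m-1})$, and they are bounded by $\dim\operatorname{Pic}^0(Y)$. Choose $m\ge2$ with
$$\dim\overline{\Sigma_m(B^m)}=\dim\overline{\Sigma_{m-1}(B^{m-1})}=:\rho .$$

**Step 2. Compensate.** The aim is to move the first divisor arbitrarily while keeping the sum in one linear system. Let $(b_1,b')\in B\times B^{m-1}$ be general. In characteristic zero the rank of the differential of a morphism at a general point is the dimension of the closure of the image. So $\Sigma_m$ has constant rank $\rho$ near $(b_1,b')$. On each slice $\{c\}\times B^{m-1}$ the map is $c'\mapsto u(c)+\Sigma_{m-1}(c')$, which has rank $\rho$ for $c'$ near $b'$. By the constant rank theorem, a small neighborhood of $(b_1,b')$ is mapped submersively onto a $\rho$-dimensional complex submanifold $R\subset\operatorname{Pic}(Y)$, and the partial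 derivative in the $c'$ direction alone is onto the tangent space of $R$. Put $\mathcal L=\Sigma_m(b_1,b')$. By the implicit function theorem, for each $c$ near $b_1$ there is $c'=c'(c)$ near $b'$, holomorphic in $c$, with $c'(b_1)=b'$ and $\Sigma_m(c,c'(c))=\mathcal L$. In other words,
$$D_c:=Z_c+\sum_{j\ge2}Z_{c'_j(c)}\in|\mathcal L|\qquad\text{for all } c \text{ near } b_1. \tag{3.1}$$

**Step 3. Choose a point.** The aim is a point where $D_c$ looks like $Z_c$ alone. The points $b_1,\dots,b_m$ are pairwise distinct, so $Z_{b_1}\ne Z_{b_j}$ for $j\ge2$; as these are irreducible divisors, a general $y_0\in Z_{b_1}$ lies on no $Z_{b_j}$, $j\ge2$. For the same reason $\bigcap_{c\in B}Z_c$ is a proper closed subset of $Z_{b_1}$, and we take $y_0$ outside it. Finally, $\theta$ is dominant, so it is submersive on a dense open subset of $\mathcal Z_B$; as $b_1$ and $y_0\in Z_{b_1}$ are general, $\theta$ is submersive at $(b_1,y_0)$.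

**Step 4. Apply Lemma 1.3 at $y_0$.** For $c$ near $b_1$ the divisors $Z_{c_j'(c)}$ stay away from a neighborhood of $y_0$, so there $D_c=Z_c$. The set $\{c\in B: y_0\in Z_c\}$ is closed and proper, so there are $c$ arbitrarily close to $b_1$ with $y_0\notin D_c$. This gives a section of $\mathcal L$ not vanishing at $y_0$. On the other hand, since $\theta$ is submersive at $(b_1,y_0)$, its restriction to $\{c: y_0\in Z_c\}\to\mathrm{Gr}(n-1,T_{Y,y_0})$ is submersive at $b_1$. So the hyperplanes $T_{y_0}Z_c$, for $c$ near $b_1$ with $y_0\in Z_c$, fill a nonempty open set. For such $c$ a section of $\mathcal L$ with divisor $D_c$ vanishes at $y_0$ with nonzero differential whose kernel is $T_{y_0}Z_c$. A nonempty open set of lines in $T^*_{Y,y_0}$ spans, so Lemma 1.3 shows that $c_1(\mathcal L)=m[Z]$ is in the interior of $\mathrm{Eff}^2(Y)$. Hence so is $[Z]$. This proves Theorem 2.3 for $k\le1$. $\square$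

## 4. Curves: nef classes and the Hodge index theorem

Now let $d=1$ and $n\ge2$. We recall that for curve classes homological and numerical equivalence agree, and likewise for divisor classes with real coefficients: the intersection pairing $A^2(Y)\times A^{2n-2}(Y)\to\mathbb R$ is perfect. So every functional on $A^{2n-2}(Y)$ is given by a class $D\in A^2(Y)$, and it is nonnegative on $\mathrm{Eff}^{2n-2}(Y)$ exactly when $D$ is nef. By Lemma 2.4 it suffices to show:
$$\text{if } D \text{ is a real nef class with } D\cdot Z=0, \text{ then } D\equiv 0. \tag{4.1}$$

The plan is to build a surface $S\to Y$ fibred in deformations of $Z$ through a fixed point $y$. On $S$ the Hodge index theorem forces $D$ to be a multiple of the fibre, and the curve contracted to $y$ forces the multiple to be zero.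

**Step 1. Curves through a point cover $Y$.** Take $\mathcal H,\mathcal H^\circ,\theta$ from Lemma 1.2. The image of $\theta$ contains a dense open subset of $\mathrm{Gr}(1,T_Y)$, so for general $y$ the curves $Z_b$, $b\in\mathcal H^\circ$, through $y$ have dense tangent directions in $\mathbb P(T_{Y,y})$. The set $\{b\in\mathcal H^\circ:y\in Z_b\}$ has finitely many irreducible components, so one of them, $M_y^\circ$, already has dense tangent directions. Let $M_y$ be its closure in the projective variety $\mathcal H$, and let $\mathcal C\to M_y$ be the restriction of the universal family, with evaluation $ev:\mathcal C\to Y$. As in Lemma 1.2, $\mathcal C$ is irreducible and its part $\mathcal C^\circ$ over $M_y^\circ$ is dense. The image $ev(\mathcal C)$ is closed. If it were not $Y$, the tangent directions at $y$ of all $Z_b$, $b\in M_y^\circ$, would lie in the projectivized tangent cone of $ev(\mathcal C)$ at $y$, a proper closed subset of $\mathbb P(T_{Y,y})$. So $ev$ is surjective, and $ev(\mathcal C^\circ)$ contains a dense open $G\subset Y$.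

**Step 2. A one-parameter subfamily.** Let $A$ be very ample and let $\Gamma\subset Y$ be a general complete intersection of $n-1$ members of $|eA|$, with $e$ so large that $A\cdot\Gamma=e^{n-1}A^n>A\cdot Z$. It is an irreducible curve meeting $G$. The set $ev^{-1}(\Gamma\cap G)\cap\mathcal C^\circ$ surjects onto $\Gamma\cap G$. A component of it dominates $\Gamma$, and cutting that component with general hyperplane sections we find an irreducible curve $T'\subset\mathcal C^\circ$ dominating $\Gamma$. The map $T'\to M_y^\circ$ is not constant: otherwise $ev(T')$, hence $\Gamma$, would be contained in one irreducible curve $Z_b$, so $\Gamma=Z_b$, which contradicts the degrees.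

**Step 3. The surface.** Let $T$ be the smooth projective curve obtained by normalizing the closure of $T'$, let $T^\circ\subset T$ be the preimage of $T'$, and let $\varphi:T\to M_y$ be the induced nonconstant map. The family $\mathcal C\times_{M_y}T\to T$ is flat with irreducible general fibre, so its total space is an irreducible surface, and over $T^\circ$ it is smooth over $T$. Let $S$ be a desingularization of its reduction, an isomorphism over $T^\circ$, with maps $q:S\to T$ and $\nu:S\to Y$. The general fibre $f$ of $q$ is the smooth irreducible curve $Z_{\varphi(t)}$, mapped by the inclusion into $Y$, so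
$$\nu^*D\cdot f=D\cdot Z=0 .$$
The surface $S$ contains two further curves. The closure $\sigma$ of $\{(t,y):t\in T^\circ\}$ is a section of $q$, so $f\cdot\sigma=1$, and $\nu(\sigma)=y$. A point of $T'$ is a pair $(b,z)$ with $z\in Z_b$; the points $z$ give a second section over $T^\circ$, whose closure $\Gamma'$ satisfies $\nu(\Gamma')=\Gamma$.

**Step 4. Hodge index.** The classes $\nu^*D$ and $f$ are nef, $f^2=0$, $f\not\equiv0$ and $\nu^*D\cdot f=0$. If $(\nu^*D)^2>0$, the Hodge index theorem would make the intersection form negative definite on the orthogonal complement of $\nu^*D$, so $f^2=0$ would give $f\equiv0$, which is absurd. So $(\nu^*D)^2=0$. In a real vector space with a form of signature $(1,*)$, two orthogonal isotropic vectors are proportional. Hence $\nu^*D\equiv cf$ for some $c\in\mathbb R$. Since $\nu$ contracts $\sigma$,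
$$0=\nu^*D\cdot\sigma=c\,(f\cdot\sigma)=c .$$
So $\nu^*D\equiv0$, and from $\nu^*D\cdot\Gamma'=0$ we get $D\cdot\Gamma=0$, that is, $D\cdot A^{n-1}=0$.

**Step 5. Conclude $D\equiv0$.** Let $C\subset Y$ be any irreducible curve. For $l\gg0$ the sheaf $\mathcal I_C(lA)$ is globally generated, so $n-1$ general members of $|lA|$ containing $C$ intersect in dimension one outside $C$; their intersection is purely one-dimensional and contains $C$. So $(lA)^{n-1}=[C]+[E]$ with $E$ an effective curve, and $0=D\cdot(lA)^{n-1}=D\cdot C+D\cdot E\ge D\cdot C\ge0$. Hence $D\cdot C=0$ for all $C$. This proves (4.1), and with it Theorem 2.3. $\square$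

## 5. Surfaces: a functional that is not a divisor class

For $d\ge2$ let us try to repeat Section 4. A functional $\lambda$ as in Lemma 2.4 is now, in the examples we care about, a class in $H^{2d}(Y,\mathbb R)$. A one-parameter family of deformations of $Z$ through $y$ sweeps out a variety $S$ of dimension $d+1$. The pivot of Section 4 was the number $(\nu^*D)^2$. But $\lambda^2$ lives in $H^{4d}$, and $H^{4d}(S)=0$ because $4d>2(d+1)$. The argument stops there: there is no quadratic form in which to compare $\lambda$ with $Z$.

So we look for a counterexample: a degree-$d$ class that is nonnegative on $d$-cycles and vanishes on a $Z$ with much freedom. We begin with surfaces, $d=2$.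

**Conventions.** For a vector bundle $N$, $\mathbf P(N)$ is the bundle of lines in $N$, with projection $\pi$, tautological $\mathcal O(-1)\subset\pi^*N$ and $\zeta=c_1(\mathcal O(1))$. Let $V=\mathbb C^3$, let $\mathbb P^2=\mathbb P(V)$ be the space of lines in $V$, $h=c_1(\mathcal O_{\mathbb P^2}(1))$, also for its pullbacks, and $Q=V\otimes\mathcal O/\mathcal O(-1)$.

**A mechanism for $\lambda\cdot Z=0$.** Let $N$ be a bundle on $\mathbb P^2$ and $s$ a section of $N$ without zeros. It gives a section $\sigma:\mathbb P^2\to\mathbf P(N)$, $x\mapsto[s(x)]$, with image $Z_s$. Since $s$ trivializes $\sigma^*\mathcal O(-1)$, we have $\sigma^*\zeta=0$, so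
$$\zeta\cdot h\cdot Z_s=0. \tag{5.1}$$
The problem is to find $N$ with many sections such that $\zeta h\ge0$ on all surfaces in $\mathbf P(N)$.

**Lemma 5.1.** On $\mathbf P(Q)$, with $\zeta_Q$ its class $\zeta$, we have $\zeta_Q\cdot h\cdot T\ge0$ for every effective $2$-cycle $T$.

*Proof.* A point of $\mathbf P(Q)$ is a flag $x\subset\Pi\subset V$, $\dim\Pi=2$, and the fibre of $\mathcal O(-1)$ there is $\Pi/x$. So $\eta:=c_1(\det\Pi^*)=\zeta_Q+h$, and $\eta$ is the pullback of the hyperplane class of the dual plane under $(x,\Pi)\mapsto\Pi$. Next, $c(Q)=1/(1-h)=1+h+h^2$. The bundle $\pi^*Q\otimes\mathcal O(1)$ has a nowhere zero section, so its top Chern class vanishes: $\zeta_Q^2+h\zeta_Q+h^2=0$. Therefore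
$$\eta^2=\zeta_Q^2+2h\zeta_Q+h^2=h\zeta_Q .$$
For a surface $T$, the number $\eta^2\cdot T$ is the degree of $T$ over the dual plane, which is $\ge0$. $\square$

**Example 5.2.** Each $0\ne s\in V$ gives a section of $Q$, with one zero, at $x=[s]$. The closure of $\{(x,[s(x)])\}$ is $Z_s=\{(x,\Pi): s\in\Pi\}$, the preimage of a line of the dual plane, of class $\eta$. So $\zeta_Qh\cdot Z_s=\eta^3=0$, while $\zeta_Qh\cdot\pi^{-1}(\text{line})=\zeta_Qh^2=1$; by Lemma 2.4, $Z_s$ is not big. But these surfaces do not move freely: every $Z_s$ through $(x,\Pi)$ contains the whole curve $\{(x',\Pi):x'\subset\Pi\}$, so all its tangent planes there contain one fixed line.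

The bundle $Q$ has too few sections. We need a way to measure what is missing.

**The tangent planes of the $Z_s$.** Let $N$ have rank $p+1$ and be generated by a space of sections $\mathbb C^b$. Put $K_x=\ker(\mathbb C^b\to N_x)$. A section in $K_x$ vanishes at $x$, so it has a derivative there, which gives $\delta_x:K_x\to T_x^*\otimes N_x$. Fix $y=(x,[v])\in\mathbf P(N)$. If $s,s'\in\mathbb C^b$ both have value $v$ at $x$, then $s'-s\in K_x$, and the tangent planes of $Z_s$, $Z_{s'}$ at $y$, as graphs over $T_x\mathbb P^2$ with values in the vertical space $\operatorname{Hom}(\langle v\rangle,N_x/v)\cong N_x/v$, differ by $\delta_x(s'-s)$ modulo $v$. So, among the planes complementary to the vertical space, which form an affine space of dimension $2p$, the surfaces $Z_s$ realize exactly a translate of the image of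
$$K_x\xrightarrow{\ \delta_x\ } T_x^*\otimes N_x\to T_x^*\otimes (N_x/v). \tag{5.2}$$
All of them are realized if and only if (5.2) is surjective.

## 6. Symmetric powers of $Q$: positive, but too rigid

To get more sections while keeping positivity, replace $Q$ by $\operatorname{Sym}^pQ$. Multiplication by the tautological vector gives a fibrewise exact sequence
$$0\to \operatorname{Sym}^{p-1}V\otimes\mathcal O(-1)\to\operatorname{Sym}^pV\otimes\mathcal O\to\operatorname{Sym}^pQ\to0. \tag{6.1}$$
So $\operatorname{Sym}^pQ$ has rank $p+1$ and is generated by $\mathbb C^b=\operatorname{Sym}^pV$.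

**Lemma 6.1.** $\zeta\cdot h\cdot T\ge0$ for every surface $T\subset\mathbf P(\operatorname{Sym}^pQ)$.

*Proof.* Let $X=\mathbf P(Q)\times_{\mathbb P^2}\cdots\times_{\mathbb P^2}\mathbf P(Q)$ with $p$ factors and
$$\mu:X\to\mathbf P(\operatorname{Sym}^pQ),\qquad ([v_1],\dots,[v_p])\mapsto[v_1\cdots v_p].$$
As $Q$ has rank $2$, elements of $\operatorname{Sym}^pQ_x$ are binary forms. A nonzero one is a product of linear factors, unique up to order and scalars, so $\mu$ is surjective and finite. By construction $\mu^*\mathcal O(-1)=\bigotimes_i pr_i^*\mathcal O(-1)$, so $\mu^*\zeta=\sum_ipr_i^*\zeta_Q$. Given an integral surface $T$, choose an integral surface $T'\subset X$ with $\mu(T')=T$. By the projection formula and Lemma 5.1,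
$$\deg(T'/T)\;\zeta\cdot h\cdot T=\sum_i\zeta_Q\cdot h\cdot pr_{i*}T'\ge0. \qquad\square$$

With $P=\mathbf P(\operatorname{Sym}^pQ)$, one would like to finish with $Z_s\subset P$. By (6.1), $\dim K_x=\dim\operatorname{Sym}^{p-1}V=p(p+1)/2$, which is at least $2p$ as soon as $p\ge3$. So dimensions do not forbid surjectivity of (5.2). But it fails. Let $x=\langle e\rangle$. An element of $K_x$ is $e\,g$ with $g\in\operatorname{Sym}^{p-1}V$. At the nearby point $\langle e+\varepsilon\xi\rangle$ we have $eg\equiv-\varepsilon\xi g$ modulo multiples of $e+\varepsilon\xi$. So $\delta_x(eg)$ is the map $\xi\mapsto-\bar\xi\,\bar g$, which depends only on the class $\bar g\in\operatorname{Sym}^{p-1}Q_x$. The image of $\delta_x$ has dimension $p$, and (5.2) has rank at most $p<2p$. The surfaces $Z_s$ in this $P$ do not have general tangent planes.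

The obstruction comes from the special form of the matrix in (6.1), and the desired surjectivity is an open condition on the matrix. Positivity, on the other hand, is inherited by very general deformations: a bad surface on a very general nearby variety would specialize to a bad subscheme of $P$. So the idea is to deform the matrix.

## 7. Steiner bundles: positivity specializes, surjectivity is open

Fix $p\ge3$ and
$$a=\tfrac{p(p+1)}2,\qquad b=\tfrac{(p+1)(p+2)}2,\qquad b-a=p+1 .$$
Let $\mathbb M=\operatorname{Hom}(\mathbb C^a,\mathbb C^b)\otimes V^*$, the space of $b\times a$ matrices of linear forms. Each $M\in\mathbb M$ is a map $\mathbb C^a\otimes\mathcal O(-1)\to\mathbb C^b\otimes\mathcal O$ on $\mathbb P^2$. Let $U\subset\mathbb M$ be the set of $M$ that are injective at every point of $\mathbb P^2$; it is open because $\mathbb P^2$ is proper. For $M\in U$ let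
$$N_M=\operatorname{coker}M,\qquad P_M=\mathbf P(N_M).$$
$N_M$ is a bundle of rank $p+1$ generated by $\mathbb C^b$, called a Steiner bundle, and $P_M$ is smooth projective of dimension $p+2$.

**Example 7.1.** If the same definitions are made with $p=1$, then $M$ is a column of three linear forms, and it is in $U$ exactly when they have no common zero, that is, are independent. After a change of basis $N_M=Q$.

By (6.1), $\operatorname{Sym}^pQ=N_M$ for a particular $M=M^{\mathrm{sym}}\in U$. In particular $U\ne\emptyset$.

**Proposition 7.2.** For very general $M\in U$, $\zeta\cdot h\cdot T\ge0$ for every surface $T\subset P_M$.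

*Proof.* Let $\mathcal Y\to U$ be the projective family of the $P_M$. Its relative Hilbert scheme of $2$-dimensional subschemes has countably many irreducible components $H_i$, all proper over $U$. The images of the $H_i$ that do not dominate $U$ are proper closed subsets; let $M\in U$ lie outside all of them.

Let $T\subset P_M$ be a surface. Then $[T]$ lies in some $H_i$. By the choice of $M$ this $H_i$ dominates $U$, and being proper over $U$ it surjects onto $U$. So $H_i$ contains a point over $M^{\mathrm{sym}}$, that is, a $2$-dimensional subscheme $T_0\subset P_{M^{\mathrm{sym}}}$.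

The function $(i,j)\mapsto\chi(T,\mathcal O(i\zeta+jh))$ is a polynomial of degree at most $2$ whose $ij$-coefficient is $\zeta\cdot h\cdot[T]$, where $[T]$ is the cycle of the $2$-dimensional components with multiplicities. By flatness this polynomial is the same for all members of the connected $H_i$. Hence $\zeta\cdot h\cdot T=\zeta\cdot h\cdot[T_0]$, and since $[T_0]$ is an effective $2$-cycle, this is $\ge0$ by Lemma 6.1. $\square$

The class $\zeta$ is not nef here. On a line $\ell\subset\mathbb P^2$ the bundle $N_M|_\ell$ splits as $\bigoplus\mathcal O(e_i)$ with $\sum e_i=a>0$, since $c(N_M)=(1-h)^{-a}$. A summand with $e_i>0$ gives a curve $C\subset P_M$ with $\zeta\cdot C=-e_i<0$.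

**Proposition 7.3.** For general $M\in U$ and general $(x,[v])\in P_M$, the composite (5.2) for $N=N_M$ is surjective.

*Proof.* Let $x=[1:0:0]$, $M=x_0M_0+x_1M_1+x_2M_2$, and let $y_1,y_2$ be the affine coordinates at $x$. First we compute $\delta_x$. At the point with coordinates $(y_1,y_2)$ the vector $(M_0+y_1M_1+y_2M_2)w$, $w\in\mathbb C^a$, is zero in $N_M$. So the constant section $M_0w$, an arbitrary element of $K_x=\operatorname{im}M_0$, equals $-(y_1M_1+y_2M_2)w$ in $N_M$. Therefore
$$\delta_x(M_0w)=(-M_1w,\,-M_2w)\quad\text{modulo }\operatorname{im}M_0. \tag{7.1}$$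

Consider the condition on $M\in\mathbb M$: $M_0$ is injective, and for some $v\in\mathbb C^b/\operatorname{im}M_0$, $v\ne 0$, the composite of (7.1) with the projection modulo $v$ is surjective. It is open, since it is the projection from a projective bundle of an open condition on $(M,[v])$. It is satisfied by some $M$: take $M_0$ to be the inclusion of the first $a$ coordinates, and $M_1,M_2$ with values in the last $p+1$ coordinates, which are identified with $N_{M,x}$. Then $w\mapsto(-M_1w,-M_2w)$ can be any linear map $\mathbb C^a\to(\mathbb C^{p+1})^2$. For any $v$ the target modulo $v$ has dimension $2p$, and $2p\le a$ because $p\ge3$; so the composite can be made surjective. As $\mathbb M$ is irreducible, the condition holds for general $M\in U$.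

For such $M$ the set of $(x,[v])\in P_M$ for which (5.2) is surjective is open, and we have found a point of it over $[1:0:0]$. As $P_M$ is irreducible, the set is dense. $\square$

The inequality $2p\le a$ is where $p\ge3$ is used. For $p=2$ one has $a=3<4=2p$, and (5.2) cannot be surjective.

For Section 8 fix $M\in U$ satisfying Propositions 7.2 and 7.3, and write $N=N_M$, $P=P_M$.

## 8. The varieties $Y=P\times\mathbb P^{d-2}$ and the proof of Theorem 2.1

Given $d\ge2$ and $k\ge3$, let $p=k$ and
$$Y=P\times\mathbb P^{d-2},\qquad \dim Y=(p+2)+(d-2)=d+k,\qquad B=\mathbb P^2\times\mathbb P^{d-2}.$$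
For $d=2$ the second factor is a point. Let $\tau=c_1(\mathcal O_{\mathbb P^{d-2}}(1))$ and let $\mathcal Q=\pi^*N/\mathcal O(-1)$, a bundle of rank $p$ on $P$. Put
$$\mathbb S=\mathbb C^b\otimes H^0(\mathbb P^{d-2},\mathcal O(1)).$$
An element $s\in\mathbb S$ gives a section of $N\boxtimes\mathcal O(1)$ on $B$ and a section $\bar s$ of $\mathcal Q\boxtimes\mathcal O(1)$ on $Y$; both bundles are generated by $\mathbb S$. Let $Z_s$ be the zero scheme of $\bar s$. As a set,
$$Z_s=\{(x,[v],t):s(x,t)\in\langle v\rangle\}.$$

**Step 1. For general $s$, $Z_s$ is smooth and irreducible of codimension $k$.** Let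
$$I=\{(y,s)\in Y\times\mathbb S:\bar s(y)=0\}.$$
Since $\mathbb S$ generates $\mathcal Q\boxtimes\mathcal O(1)$, $I$ is a vector bundle over $Y$, smooth and irreducible of dimension $\dim Y+\dim\mathbb S-p$. The fibre of $I\to\mathbb S$ over $s$ is $Z_s$. By generic smoothness, for general $s$ the scheme $Z_s$ is empty or smooth of pure dimension $\dim Y-p=d$. In the same way the zero locus $\Gamma_s\subset B$ of $s$, for general $s$, is empty or of pure codimension $p+1$. In particular $\Gamma_s\ne B$. Over $B\setminus\Gamma_s$ the set $Z_s$ is the image of the section $(x,t)\mapsto[s(x,t)]$ of $Y\to B$, so it is nonempty and irreducible. Over $\Gamma_s$ its fibres are $\mathbb P(N_x)\cong\mathbb P^p$, so this part has dimension at most $(d-p-1)+p=d-1$. As $Z_s$ has pure dimension $d$, it is the closure of the part over $B\setminus\Gamma_s$, hence irreducible.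

Let $U_0\subset\mathbb S$ be a dense open set on which all this holds. The $Z_s$, $s\in U_0$, form a smooth projective family over the connected (irreducible) base $U_0$. Fix $Z=Z_{s_0}$ with $s_0\in U_0$ general.

**Step 2. The class $\lambda=\zeta\,h\,\tau^{d-2}$ is nonnegative on effective $d$-cycles.** Let $T\subset Y$ be integral of dimension $d$. For general $t\in\mathbb P^{d-2}$, cutting $T$ with the pullbacks of $d-2$ general hyperplanes through $t$ shows that $[T]\cdot\tau^{d-2}$ is represented by the effective $2$-cycle $T\cap(P\times\{t\})$, which may be $0$. It is a cycle on $P\times\{t\}\cong P$, so $\lambda\cdot T\ge0$ by Proposition 7.2.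

**Step 3. $\lambda\cdot Z=0$.** For fixed $t$ the evaluation $\mathbb S\to\mathbb C^b\otimes\mathcal O(1)_t\cong\mathbb C^b$ is onto, so for general $s_0$ and $t$ the section $s_t=s_0(\cdot,t)$ of $N$ is a general element of $\mathbb C^b$. A general element of $\mathbb C^b$ has no zeros, because $N$ is generated by $\mathbb C^b$ and has rank $p+1>2$. So the support of $Z\cap(P\times\{t\})$ is the image of $\sigma:\mathbb P^2\to P$, $x\mapsto[s_t(x)]$, and $\zeta\cdot h\cdot\sigma(\mathbb P^2)=0$ by (5.1). Hence $\lambda\cdot Z=0$.

**Step 4. $\lambda\ne0$ on $A^{2k}(Y)$, so $[Z]$ is not big.** Let $\ell\subset\mathbb P^2$ be a line. The bundle $N|_\ell$ is a sum of line bundles, so it has a rank $2$ subbundle $N'$. Let $R=\mathbf P(N')\subset P$, a surface. Then $h\cdot R$ is the class of a fibre of $R\to\ell$, on which $\zeta$ has degree $1$. So $\lambda\cdot(R\times\mathbb P^{d-2})=\zeta\cdot h\cdot R=1$. With Steps 2 and 3, Lemma 2.4 shows that $[Z]$ is not big.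

**Step 5. The differentials $d\bar s_y$.** The aim is to show that, at a general point $y$, the zero schemes $Z_s$ realize all subspaces complementary to the vertical space. Let $y=(x,[v],t)$ with $(x,[v])$ as in Proposition 7.3, and trivialize $\mathcal O(1)_t$. Let $T^{vert}=\operatorname{Hom}(\langle v\rangle,N_x/v)$ be the kernel of $T_yY\to T_{(x,t)}B$; it has dimension $p$. Let $\mathbb S_y=\{s:\bar s(y)=0\}$. For $s\in\mathbb S_y$ write $s(x,t)=cv$ and consider $d\bar s_y:T_yY\to N_x/v$.

(a) On $T^{vert}$ we have $d\bar s_y(\varphi)=-c\,\varphi(v)$. Indeed, moving $[v]$ to $[v+\varepsilon\varphi(v)]$ and keeping $(x,t)$ fixed, $cv\equiv-c\,\varepsilon\,\varphi(v)$ modulo $v+\varepsilon\varphi(v)$.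

(b) If $s(x,t)=0$, then $d\bar s_y$ is the derivative of $s$ at $(x,t)$ modulo $v$, so it factors through $T_{(x,t)}B=T_x\mathbb P^2\oplus T_t\mathbb P^{d-2}$. Every element of $\operatorname{Hom}(T_{(x,t)}B,N_x/v)$ arises in this way. To see this, take first $s=\kappa\otimes\tau_0$ with $\kappa\in K_x$ and $\tau_0(t)\ne0$: the derivative is $\tau_0(t)\,\delta_x(\kappa)$ on $T_x\mathbb P^2$ and $0$ on $T_t\mathbb P^{d-2}$, because $\kappa(x)=0$. By Proposition 7.3 these give all of $\operatorname{Hom}(T_x\mathbb P^2,N_x/v)$. Then take $s=c'\otimes\tau_1$ with $c'\in\mathbb C^b$ and $\tau_1(t)=0$: the derivative is $0$ on $T_x\mathbb P^2$ and $c'(x)\otimes d\tau_1$ on $T_t\mathbb P^{d-2}$. Since $\mathbb C^b\to N_x$ is onto and the $d\tau_1$ fill $T_t^*\mathbb P^{d-2}$, sums of these give all of $\operatorname{Hom}(T_t\mathbb P^{d-2},N_x/v)$.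

(c) There is $s\in\mathbb S_y$ with $c=1$: take $c'\otimes\tau_0$ with $c'(x)=v$ and $\tau_0(t)=1$.

Now let $W\subset T_yY$ have codimension $p$ and be complementary to $T^{vert}$, which holds for generic $W$. Since $T_yY=W\oplus T^{vert}$ and $\varphi\mapsto-\varphi(v)$ is an isomorphism $T^{vert}\to N_x/v$, there is a unique linear $\delta_W:T_yY\to N_x/v$ with kernel $W$ and $\delta_W(\varphi)=-\varphi(v)$ on $T^{vert}$. Choose $s_1$ as in (c). By (a), $\delta_W-d(\bar s_1)_y$ vanishes on $T^{vert}$, so by (b) it equals $d(\bar s_2)_y$ for some $s_2$ with $s_2(x,t)=0$. For $s=s_1+s_2\in\mathbb S_y$ we have $d\bar s_y=\delta_W$. This is surjective, so $Z_s$ is smooth at $y$ of codimension $p$, with tangent space $W$.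

**Step 6. Replace $s$ by an element of $U_0$.** The $s$ of Step 5 need not lie in $U_0$, so $Z_s$ need not be a member of our smooth family. Let $I^\circ\subset I$ be the open set where $d\bar s_y$ is surjective. Step 5 shows that
$$I^\circ\to\mathrm{Gr}(d,T_Y),\qquad(y,s)\mapsto(y,T_{Z_s,y})$$
is dominant. The subset $\{(y,s)\in I^\circ:s\in U_0\}$ is open, and it is nonempty because for $s\in U_0$ the scheme $Z_s$ is nonempty and smooth of codimension $p$. As $I$ is irreducible, the subset is dense in $I^\circ$, so its image in $\mathrm{Gr}(d,T_Y)$ is still dense. The image is constructible, so it contains a dense open subset. Thus for generic $y$ and generic $W$ there is $s\in U_0$ with $y\in Z_s$ and $T_{Z_s,y}=W$. Since $Z_s$ is a deformation of $Z$ in the smooth family over $U_0$, the subvariety $Z$ is very movable. This proves Theorem 2.1. $\square$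

**Example 8.1.** The smallest case is $d=2$, $k=p=3$: for $0\to\mathcal O(-1)^{6}\to\mathcal O^{10}\to N\to0$ very general on $\mathbb P^2$, $Y=\mathbf P(N)$ has dimension $5$ and $Z=\{[s(x)]\}\cong\mathbb P^2$. Here $2p=a=6$, so (5.2) is an isomorphism at a general point: a general tangent plane at a general $y$ is realized by exactly one $Z_s$ of the family.

## 9. Prescribed jets at several points: the proof of Theorem 2.2

For $d=2$ one can ask for more than tangent planes. If $\mathbb C^b$ generates $r$-jets of $N$ at $m$ general points, then the $Z_s$ have arbitrary $r$-jets there. As $p$ grows, $b$ grows faster than the rank of $N$, so there is room.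

Let $D_r=\binom{r+2}2$, the length of $\mathcal O/\mathfrak m^{r+1}$ at a point of a surface. Choose $p\ge3$ with $p+2\ge2mD_r$. Then
$$b=\tfrac{(p+1)(p+2)}{2}\ge(p+1)\,mD_r. \tag{9.1}$$
For a bundle $N$ let $J^r_x(N)=N\otimes\mathcal O/\mathfrak m_x^{r+1}$.

**Proposition 9.1.** For general $M\in U$ and general $x_1,\dots,x_m\in\mathbb P^2$ the map $\mathbb C^b\to\bigoplus_iJ^r_{x_i}(N_M)$ is onto.

*Proof.* **Step 1. Reduction to one matrix.** Fix distinct points $x_i=(x_i',x_i'')\ne(0,0)$ in an affine chart of $\mathbb P^2$ with coordinates $y_1,y_2$, and let $\Xi$ be the union of their $r$-th infinitesimal neighborhoods, of length $mD_r$. The condition that $M$ is injective at the $x_i$ and $\mathbb C^b\to\operatorname{coker}M\otimes\mathcal O_\Xi$ is onto is open in $\mathbb M$, and jointly open in $M$ and the points. So it suffices to find one $M\in\mathbb M$ satisfying it for the fixed points: then it holds for some $M\in U$ with these points, so on a dense open set of the irreducible variety of tuples $(M,x_1,\dots,x_m)$, and hence for general $M\in U$ and general points.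

**Step 2. A block diagonal matrix.** By (9.1) write $b=\sum_{j=1}^{p+1}b_j$ with $b_j\ge mD_r$. Then $a=b-(p+1)=\sum_j(b_j-1)$. Let $M$ be block diagonal, the $j$-th block having generators $f_0,\dots,f_{b_j-1}$ and relations $l_0f_0-l_if_i$, $1\le i\le b_j-1$, where the $l_i$ are linear forms, written in the chart as $l=1+\alpha y_1+\beta y_2$. Where no $l_i$ vanishes, the relations are independent, so the block is injective, and its cokernel is free of rank one on $u=l_0f_0$, with $f_i=u/l_i$ for all $i\ge0$. If the $l_i$ do not vanish at the $x_j$, the image of $\mathbb C^{b_j}$ in $\mathcal O_\Xi\,u$ is the span of the $1/l_i$. Since $b_j\ge mD_r=\dim\mathcal O_\Xi$, it suffices to know that the functions $1/l$, for all $(\alpha,\beta)$ with $l(x_i)\ne0$ for all $i$, span $\mathcal O_\Xi$; then some $b_j$ of them span.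

**Step 3. The functions $1/l$ span $\mathcal O_\Xi$.** Suppose not. Linear functionals on $\mathcal O_\Xi$ are combinations of partial derivatives at the $x_i$ of order at most $r$, so there is a nonzero $\Phi=\sum_{i,\,|\gamma|\le r}c_{i\gamma}\,\partial^\gamma|_{x_i}$ killing all $1/l$. We have
$$\partial^\gamma(1/l)(x_i)=(-1)^{|\gamma|}\,|\gamma|!\;\alpha^{\gamma_1}\beta^{\gamma_2}\;l(x_i)^{-|\gamma|-1},$$
so $\Phi(1/l)=0$ is an identity of rational functions in $(\alpha,\beta)$. Choose $i$ with some $c_{i\gamma}\ne0$ and let $r'$ be the largest such $|\gamma|$. Multiply the identity by $l(x_i)^{r'+1}$ and restrict it to the line $L_i=\{1+\alpha x_i'+\beta x_i''=0\}$ of the $(\alpha,\beta)$-plane, where $l(x_i)=0$. For $j\ne i$ the line $L_j$ (on which $l(x_j)=0$) differs from $L_i$, since $x_j\ne x_i$; so all terms with $j\ne i$ vanish at general points of $L_i$. The terms for $i$ with $|\gamma|<r'$ vanish too. What remains is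
$$\sum_{|\gamma|=r'}c_{i\gamma}\,\alpha^{\gamma_1}\beta^{\gamma_2}=0\quad\text{on } L_i .$$
The line $L_i$ does not pass through the origin, so the lines through the origin and the points of $L_i$ are dense in the plane. A homogeneous polynomial vanishing on $L_i$ vanishes on them, so it is identically zero. This contradicts the choice of $i$ and $r'$. $\square$

**Proof of Theorem 2.2.** Let $M\in U$ be very general, so that Propositions 7.2, 7.3 and 9.1 hold for it. Let $Y=P_M$ and $Z=Z_s=\{[s(x)]\}$ with $s\in\mathbb C^b$ general. By Section 8 with $d=2$, $Z$ is a smooth surface and is not big. The surfaces $Z_s$, for $s$ in the dense open set of nowhere zero $s\in\mathbb C^b$, are images of sections of $P_M\to\mathbb P^2$. They form a smooth family over an irreducible base, so they are deformations of $Z$.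

A general surface germ at a point $(x,[v])$ of $Y$ is transverse to the fibre of $Y\to\mathbb P^2$, so it is the image of a local section of $\mathbf P(N_M)$. Let $\mathcal J$ be the irreducible variety of points of $Y$ together with an $r$-jet of a transverse surface germ, that is, of $r$-jets of local sections of $\mathbf P(N_M)\to\mathbb P^2$. Consider
$$\{(s,x_1,\dots,x_m):s(x_i)\ne0\ \text{for all } i\}\to\mathcal J^m$$
sending $(s,x_1,\dots,x_m)$ to the $r$-jets of $[s]$ at the $x_i$. Let $x_1,\dots,x_m$ be general, and for each $i$ let an $r$-jet of a section of $\mathbf P(N_M)$ at $x_i$ be given. A local section of $\mathbf P(N_M)$ lifts to a nonvanishing local section of $N_M$, so the given jet lifts to an element of $J^r_{x_i}(N_M)$ with nonzero value. By Proposition 9.1 some $s\in\mathbb C^b$ has all these lifted jets, and then $[s]$ has the given jets. So the map is dominant. Its source is irreducible, so it remains dominant on the dense open subset where $s$ is nowhere zero. The image of that subset is constructible and dense, so it contains a dense open subset of $\mathcal J^m$. Thus for $m$ general points of $Y$ and general $r$-jets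 of surface germs there, some $Z_s$ in the family has these $r$-jets. $\square$
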